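\title{Infinite-fold coverings by unit disks that cannot be split}

\begin{abstract}
A family of sets is $\omega$-decomposable over $X$ if it can be partitioned into infinitely many subfamilies each of which covers $X$. We show that a family of translates of the unit disk, open or closed, need not be $\omega$-decomposable over the set of points that it covers infinitely often: there is a countable family that cannot be split even into two such subfamilies. The proof places a copy of the binary tree in the cusp between two tangent disks. The same construction works for every planar convex body with $C^2$ boundary and for balls in every dimension $d\ge 2$, while on the line the decomposition always exists. Open and closed disks behave differently in one respect. For open disks the decomposition exists over every $\sigma$-compact set of infinitely often covered points, whereas for closed disks it can fail even for a family that covers every point of the plane infinitely often.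
\end{abstract}

\section{Introduction}\label{sec:intro}

Write $\omega=\{0,1,2,\dots\}$. For a family $\mathcal F$ of subsets of $\mathbb R^d$, let $(\mathcal F)_\omega$ be the set of points that belong to infinitely many members of $\mathcal F$; these points are said to be covered \emph{$\omega$-fold}. The family $\mathcal F$ is \emph{$\omega$-decomposable over a set $X$} if it can be partitioned into pairwise disjoint subfamilies $\mathcal F_n$ $(n\in\omega)$ with $X\subseteq\bigcup\mathcal F_n$ for every $n$, and it is \emph{$2$-decomposable over $X$} if it can be partitioned into two subfamilies each of which covers $X$. The first property implies the second: take $\mathcal F_0$ and $\bigcup_{n\ge1}\mathcal F_n$. A family can be $\omega$-decomposable only over subsets of $(\mathcal F)_\omega$, so the most one can ask for is $\omega$-decomposability over $(\mathcal F)_\omega$ itself.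

Over a countable set $X\subseteq(\mathcal F)_\omega$ a decomposition always exists: list the pairs $(x,n)\in X\times\omega$, and for each pair in turn put into $\mathcal F_n$ a member that contains $x$ and has not been used before; the members never used go into $\mathcal F_0$. Trouble can arise only when uncountably many points compete for the same members, and for arbitrary families it does arise. Let $X$ be the set of infinite subsets of $\omega$ and let $F_n=\{x\in X:n\in x\}$. Every $x\in X$ lies in infinitely many $F_n$. But if $\omega=A\cup A'$ is a partition, then one part, say $A$, is infinite, and the point $A\in X$ lies in no $F_n$ with $n\in A'$. So the question is which geometric restrictions on the members rule out such behavior.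

For $C\subseteq\mathbb R^2$ let $\mathcal T_C$ be the family of all translates of $C$. It is known that if $S$ is the open or the closed unit square, then every $\mathcal F\subseteq\mathcal T_S$ is $\omega$-decomposable over $(\mathcal F)_\omega$. The following question is posed in \cite{omega}.

\medskip
\noindent\textbf{Question.} Let $D$ be the open unit disk and let $\mathcal F\subseteq\mathcal T_D$, respectively $\mathcal F\subseteq\mathcal T_{\overline D}$. Is $\mathcal F$ $\omega$-decomposable over $(\mathcal F)_\omega$?
\medskip

The evidence suggests a positive answer. It is positive for squares, it is positive for unit intervals on the line, and a compactness argument decomposes every $\omega$-fold covering of the whole plane by open disks (both of the latter facts are proved in Section~\ref{sec:greedy}). Nevertheless the answer is negative in both cases, and one set of centers serves for both.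

\begin{theorem}\label{thm:main}
There is a countable set $P\subseteq\mathbb R^2$ such that $\mathcal F=\{D+p:p\in P\}$ is not $2$-decomposable over $(\mathcal F)_\omega$ and $\overline{\mathcal F}=\{\overline D+p:p\in P\}$ is not $2$-decomposable over $(\overline{\mathcal F})_\omega$. Hence neither family is $\omega$-decomposable over its set of $\omega$-fold covered points.
\end{theorem}

The next two theorems locate the failure more precisely and separate the open case from the closed one. A set is \emph{$\sigma$-compact} if it is a countable union of compact sets. In the plane these are exactly the $F_\sigma$ sets, the countable unions of closed sets; a $G_\delta$ set is a countable intersection of open sets.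

\begin{theorem}\label{thm:open}
Let $\mathcal F\subseteq\mathcal T_D$, or let $\mathcal F$ be any family of open subsets of $\mathbb R^2$. If $X\subseteq(\mathcal F)_\omega$ is $\sigma$-compact, then $\mathcal F$ is $\omega$-decomposable over $X$. In particular, every $\omega$-fold covering of $\mathbb R^2$ by open unit disks is $\omega$-decomposable over $\mathbb R^2$. The set $(\mathcal F)_\omega$ is always a $G_\delta$ set.
\end{theorem}

Thus for open disks decomposability holds over $F_\sigma$ sets and, by Theorem~\ref{thm:main}, can fail over $G_\delta$ sets. For closed disks it can fail over a compact set.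

\begin{theorem}\label{thm:closed}
There is a countable family of closed unit disks that covers every point of $\mathbb R^2$ infinitely often and cannot be partitioned into two coverings of $\mathbb R^2$. It cannot even be partitioned into two coverings of a certain compact set $K$.
\end{theorem}

What separates the disk from the square is curvature. Let $C\subseteq\mathbb R^2$ be convex, let $p\in\partial C$, and let $\ell$ be a supporting line of $C$ through $p$, that is, a line with $C$ on one side of it. Choose Cartesian coordinates $(x,y)$ in which $p$ is the origin, $\ell$ is the $y$-axis and $C\subseteq\{x\ge0\}$. We say that $\partial C$ has \emph{a second-order expansion with curvature $\kappa$ at $p$} if there are an open neighborhood $O$ of the origin and a function $f$ with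
\[
\overline C\cap O=\{(x,y)\in O:x\ge f(y)\},\qquad f(y)=\tfrac{\kappa}{2}y^2+o(y^2)\quad(y\to0).
\]

\begin{theorem}\label{thm:convex}
Let $C\subseteq\mathbb R^2$ be a bounded convex set with nonempty interior, open, closed or neither. Suppose that $C$ has two parallel supporting lines, each touching $\overline C$ in one point, at which $\partial C$ has a second-order expansion with positive curvature. Then there is a countable family $\mathcal F\subseteq\mathcal T_C$ that is not $2$-decomposable over $(\mathcal F)_\omega$. The hypothesis holds for every convex body with $C^2$ boundary.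
\end{theorem}

\begin{theorem}\label{thm:dim}
The statement ``every family of translates of the open (respectively closed) unit ball of $\mathbb R^d$ is $\omega$-decomposable over its set of $\omega$-fold covered points'' is true for $d=1$ and false for every $d\ge2$.
\end{theorem}

All proofs are in ZFC. After the positive results of Section~\ref{sec:greedy}, Section~\ref{sec:idea} explains the counterexample on a tree of depth two, Section~\ref{sec:tree} carries out the construction and proves Theorem~\ref{thm:main}, and Section~\ref{sec:convex} proves Theorems~\ref{thm:convex} and~\ref{thm:dim}. The proof of Theorem~\ref{thm:closed}, which needs finer control of the same construction, is in Section~\ref{sec:plane}.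

\subsection*{Notation and the dual form of the problem}
We put $e=(1,0)$ and write $B(x)$ and $\overline B(x)$ for the open and the closed unit disk with center $x$. The sets of finite and of infinite $0$--$1$ sequences are $2^{<\omega}$ and $2^\omega$. The length of $\sigma\in2^{<\omega}$ is $|\sigma|$, the sequence $\sigma$ followed by $i$ is $\sigma i$, and $b|n=(b(0),\dots,b(n-1))$ is the initial segment of length $n$ of $b$. Elements of $2^\omega$ are called \emph{branches}. The space $2^\omega$ carries the product topology, in which two branches are close if they have a long common initial segment; it is compact.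

Let $C$ be bounded and nonempty. Then distinct vectors $p$ give distinct translates $C+p$, so a family $\mathcal F\subseteq\mathcal T_C$ is the same as a set $P$ of translation vectors, and a partition of $\mathcal F$ is the same as a coloring of $P$. Moreover
\begin{equation}\label{eq:dual}
x\in C+p\iff p\in x-C .
\end{equation}
Hence $x\in(\mathcal F)_\omega$ if and only if $x-C$ contains infinitely many points of $P$, and $\mathcal F$ is $2$-decomposable (respectively $\omega$-decomposable) over $(\mathcal F)_\omega$ if and only if $P$ can be colored with two (respectively infinitely many) colors so that every translate of $-C$ containing infinitely many points of $P$ contains all colors. For disks, $x-D=B(x)$ and $x-\overline D=\overline B(x)$. We work almost entirely with this dual form.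

\section{Where the greedy argument works}\label{sec:greedy}

The greedy argument for countable $X$ survives whenever the task can be cut into countably many pieces each of which uses up only finitely many members. For open sets the pieces come from compactness.

\begin{proof}[Proof of Theorem~\ref{thm:open}]
Let $X=\bigcup_m X_m$ with $X_m$ compact, and let $(n_j,m_j)_{j\in\omega}$ enumerate $\omega\times\omega$. We proceed in steps $j=0,1,2,\dots$, using finitely many members of $\mathcal F$ at each step. Before step $j$ only finitely many members have been used, and every point of $X$ lies in infinitely many members, so the unused members still form an open cover of $X_{m_j}$. Choose a finite subcover and put its members into $\mathcal F_{n_j}$. At the end put all members that were never used into $\mathcal F_0$. The subfamilies $\mathcal F_n$ partition $\mathcal F$, and each of them covers every $X_m$, hence $X$.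

For the last statement, the set $G_k$ of points lying in at least $k$ members is the union of all intersections of $k$ distinct members, so it is open, and $(\mathcal F)_\omega=\bigcap_kG_k$.
\end{proof}

On the line the pieces come from the order: countably many test intervals suffice.

\begin{proposition}\label{prop:line}
Every set $P\subseteq\mathbb R$ can be colored with colors in $\omega$ so that every bounded interval containing infinitely many points of $P$ contains all colors.
\end{proposition}

\begin{proof}
Intervals with rational endpoints do not suffice as test intervals: if $P$ is a sequence increasing to an irrational number $q$, then $(q-1,q)$ contains infinitely many points of $P$, but no subinterval of it with rational endpoints does. We therefore allow countably many further endpoints. Let $P'$ be the set of accumulation points of $P$. It is closed, so $\mathbb R\setminus P'$ has countably many components, which are open intervals. Let $T$ consist of the rational numbers and the finite endpoints of these components, and let $\mathcal J$ be the countable set of open intervals with both endpoints in $T$ that contain infinitely many points of $P$.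

Every bounded interval $I$ with $I\cap P$ infinite contains a member of $\mathcal J$. Indeed, if the interior of $I$ contains a point of $P'$, then a small interval with rational endpoints around this point lies in $I$ and belongs to $\mathcal J$. Otherwise the interior of $I$ lies in a single component $U$ of $\mathbb R\setminus P'$. The bounded infinite set $I\cap P$ has an accumulation point $q$, which must be an endpoint of $I$. Since $q\in\overline U$ and $q\notin U$, the point $q$ is an endpoint of $U$, so $q\in T$. For a rational $r$ in the interior of $I$, the open interval between $r$ and $q$ lies in $I$ and contains infinitely many points of $P$, so it belongs to $\mathcal J$.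

Now enumerate $\mathcal J\times\omega$, and for each pair $(J,n)$ in turn give color $n$ to a point of $J\cap P$ that has not yet been colored; there is one because $J\cap P$ is infinite. Give color $0$ to the remaining points. Every $J\in\mathcal J$ contains all colors, and therefore so does every $I$ as above.
\end{proof}

\section{A tree in the cusp between two tangent disks}\label{sec:idea}

By \eqref{eq:dual}, Theorem~\ref{thm:main} asks for a countable set $P$ such that in every $2$-coloring of $P$ some unit disk contains infinitely many points of $P$, all of one color. The example in the introduction achieves this with all infinite subsets of $\omega$ in the role of the disks. A far more economical system of sets has the same property. For a branch $b$ and $i\in\{0,1\}$ let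
\[
T_b^i=\{\,b|n:\ b(n)=i\,\}\subseteq2^{<\omega}
\]
be the set of nodes at which $b$ turns in direction $i$.

\begin{lemma}\label{lem:tree}
For every coloring $\chi:2^{<\omega}\to\{0,1\}$ there is a branch $b$ such that all elements of $T_b^0$ have color $0$ and all elements of $T_b^1$ have color $1$. At least one of $T_b^0$, $T_b^1$ is infinite.
\end{lemma}

\begin{proof}
Define $b$ recursively by $b(n)=\chi(b|n)$: at each node, turn in the direction given by its color. The sets $T_b^0$ and $T_b^1$ together contain the infinitely many nodes $b|n$.
\end{proof}

It remains to realize this system geometrically: we want points $c_\sigma$ $(\sigma\in2^{<\omega})$ and, for each branch $b$, two unit disks, one cutting out $T^0_b$ and the other $T_b^1$. Along a branch the points $c_{b|n}$ may be taken to converge, to a point $q_b$. Both disks may have to contain points arbitrarily close to $q_b$, and they must not share any, so the natural choice is a pair of disks tangent at $q_b$, with centers $q_b-e$ and $q_b+e$. Put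
\[
L=\overline B(-e),\qquad R=\overline B(e),\qquad U_0=B(-e),\qquad U_1=B(e),\qquad N=\mathbb R^2\setminus(L\cup R).
\]
The sets $U_0,U_1,N$ are open and pairwise disjoint, and near the origin $N$ is a thin double cusp. A point $c$ lies in the left disk at $q$, in the right disk at $q$, or outside both closed disks according as $c-q$ lies in $U_0$, $U_1$ or $N$.

Consider a node at the origin with children at $-w$ and $w$. Seen from the child $-w$ the parent must be in the left disk, so we need $w\in U_0$; then $-w\in U_1$ by symmetry. Seen from either child the other child must be in neither disk, so we need $\pm2w\in N$. Near the origin the boundary of $L$ is approximately the parabola $x=-y^2/2$. The vector $w=(-\lambda h^2,h)$ lies to the left of it if $\lambda>\frac12$, while $2w=(-2\lambda h^2,2h)$ lies to the right of it if $2\lambda h^2<(2h)^2/2$, that is, if $\lambda<1$. Doubling a vector doubles its first coordinate but quadruples the width of the cusp at its height, and this leaves room for $\lambda$; see Figure~\ref{fig:cusp}. We fix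
\[
\lambda=\tfrac34,\qquad w(h)=(-\lambda h^2,h).
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.6]
\clip (-1.3,-1.08) rectangle (1.3,1.08);
\fill[gray!15] (-1,0) circle (1);
\fill[gray!15] (1,0) circle (1);
\draw (-1,0) circle (1);
\draw (1,0) circle (1);
\draw[dashed] (0.304,-0.9) -- (-0.304,0.9);
\fill (0,0) circle (0.016) node[right] {$0$};
\fill (-0.152,0.45) circle (0.016) node[left] {$w$};
\fill (0.152,-0.45) circle (0.016) node[right] {$-w$};
\fill (-0.304,0.9) circle (0.016) node[right] {$2w$};
\fill (0.304,-0.9) circle (0.016) node[left] {$-2w$};
\node at (-0.85,0) {$L$};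
\node at (0.85,0) {$R$};
\end{tikzpicture}
\caption{Two closed unit disks $L$ and $R$ tangent at the origin, and the vector $w=(-\frac34h^2,h)$ for $h=0.45$. The point $w$ is interior to $L$ and $-w$ is interior to $R$, while $2w$ and $-2w$ lie outside both disks.}
\label{fig:cusp}
\end{figure}

\begin{lemma}\label{lem:w}
For $0<h\le\frac12$ and $w=w(h)$ we have $w\in U_0$, $-w\in U_1$ and $\pm2w\in N$.
\end{lemma}

\begin{proof}
We compute
\begin{align*}
|w+e|^2&=(1-\lambda h^2)^2+h^2=1-\tfrac12h^2+\tfrac9{16}h^4<1,\\
|2w+e|^2&=(1-2\lambda h^2)^2+4h^2=1+4(1-\lambda)h^2+4\lambda^2h^4>1,\\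
|2w-e|^2&=(1+2\lambda h^2)^2+4h^2>1 .
\end{align*}
So $w\in U_0$ and $2w\in N$. The reflection $x\mapsto-x$ exchanges $U_0$ with $U_1$ and preserves $N$.
\end{proof}

\begin{example}[depth two]\label{ex:two}
Let $w=w(h)$ and $w'=w(h')$ with $h'$ much smaller than $h$. Take the three points $c_\emptyset=0$, $c_0=-w$, $c_1=w$ and the four points of tangency $q_{i0}=c_i-w'$, $q_{i1}=c_i+w'$. For $q_{00}=-w-w'$ the differences $c-q_{00}$ are
\[
c_\emptyset-q_{00}=w+w',\qquad c_0-q_{00}=w',\qquad c_1-q_{00}=2w+w'.
\]
The middle one lies in $U_0$ by Lemma~\ref{lem:w}. The first lies in $U_0$ and the last in $N$ because these sets are open, contain $w$ and $2w$ respectively, and $w'$ is small. So the left disk at $q_{00}$ contains $c_\emptyset$ and $c_0$, and the right disk contains none of the three points. For $q_{01}=-w+w'$ the differences are $w-w'\in U_0$, $-w'\in U_1$ and $2w-w'\in N$: the left disk contains only $c_\emptyset$ and the right disk only $c_0$. The points $q_{11}=-q_{00}$ and $q_{10}=-q_{01}$ are handled by the reflection $x\mapsto -x$. Given a coloring $\chi$ of the three points, put $i=\chi(c_\emptyset)$ and $j=\chi(c_i)$; then the left disk at $q_{ij}$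 sees only color $0$ and the right disk only color $1$.
\end{example}

The example contains the whole mechanism: each new level is placed by Lemma~\ref{lem:w} at a scale so small that it disturbs none of the finitely many open conditions already arranged.

\begin{remark}\label{rem:square}
The first step is impossible for two touching squares in the positions analogous to Figure~\ref{fig:cusp}. If $L$ and $R$ share a side through the origin, then $L\cup R$ is a neighborhood of the origin and no short vector lies outside both. If they touch at opposite corners, then near the origin $L=\{x\le0,\,y\le0\}$ and $R=-L$. Children at short vectors $v_0,v_1$ with $-v_0\in L$ and $-v_1\in R$ then satisfy $v_0-v_1\in R$, because both $v_0$ and $-v_1$ have nonnegative coordinates.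
\end{remark}

\section{The tree construction}\label{sec:tree}

The construction uses only the three open sets and the conclusion of Lemma~\ref{lem:w}, so we state it in a form that also serves for Theorem~\ref{thm:convex}. Let $L,R\subseteq\mathbb R^2$ be closed sets with $L\cap\operatorname{int}R=R\cap\operatorname{int}L=\emptyset$, and put $U_0=\operatorname{int}L$, $U_1=\operatorname{int}R$, $N=\mathbb R^2\setminus(L\cup R)$. Let $v_0,v_1:(0,h_*]\to\mathbb R^2$ tend to $0$ as $h\to0$ and satisfy, for all $h\in(0,h_*]$,
\begin{equation}\label{eq:split}
-v_0(h)\in U_0,\qquad -v_1(h)\in U_1,\qquad \pm\bigl(v_1(h)-v_0(h)\bigr)\in N .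
\end{equation}
Given $h_0,h_1,\dots\in(0,h_*]$, define
\[
c_\emptyset=0,\qquad c_{\sigma i}=c_\sigma+v_i(h_n)\quad\text{for }|\sigma|=n,\ i\in\{0,1\}.
\]
Along with the scales $h_n$ we choose tolerances $\varepsilon_n$, which bound how far the descendants of a node of level $n$ may move away from it.

\begin{proposition}\label{prop:tree}
Positive numbers $\varepsilon_0,h_0,\varepsilon_1,h_1,\dots$ can be chosen in this order, every sufficiently small value being allowed at each step, so that $\varepsilon_n\le2^{-n-3}$, the limit $q_b=\lim_nc_{b|n}$ exists for every branch $b$, and the following hold.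
\begin{itemize}
\item[(A)] $c_{b|n}-q_b\in U_{b(n)}$ for every branch $b$ and every $n$.
\item[(B)] $c_\sigma-q_b\in N$ if $\sigma$ is not an initial segment of $b$.
\item[(C)] $q_b-q_{b'}\in N$ if $b\ne b'$, and $c_\sigma-c_\tau\in N$ if $\sigma\ne\tau$ and $|\sigma|=|\tau|$.
\item[(D)] $|c_{b|m}-c_{b|n}|\le\varepsilon_n$ and $|q_b-c_{b|n}|\le\varepsilon_n$ for every branch $b$ and all $m\ge n$.
\end{itemize}
All points $c_\sigma$ and $q_b$ lie in $\{|x|\le\frac18\}$, the map $b\mapsto q_b$ is continuous, and $Q=\{q_b:b\in2^\omega\}$ is compact.
\end{proposition}

\begin{proof}
Let $S_n$ be the statement that $c_\sigma-c_\tau\in N$ for all distinct $\sigma,\tau$ of length $n$; it involves only $h_0,\dots,h_{n-1}$, and $S_0$ is vacuous. Suppose that the numbers up to $h_{n-1}$ have been chosen and that $S_n$ holds. Choose $\varepsilon_n>0$ such that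
\begin{itemize}
\item[(R1)] $\varepsilon_n\le\frac18$ if $n=0$, and $\varepsilon_n\le\frac12\varepsilon_{n-1}$ if $n\ge1$;
\item[(R2)] for distinct $\sigma,\tau$ of length $n$, the closed disk of radius $2\varepsilon_n$ about $c_\sigma-c_\tau$ lies in $N$;
\item[(R3)] if $n\ge1$, the closed disk of radius $\varepsilon_n$ about $-v_i(h_{n-1})$ lies in $U_i$ for $i=0,1$.
\end{itemize}
These are finitely many conditions, and each holds for all small $\varepsilon_n$ because $N,U_0,U_1$ are open. Then choose $h_n\in(0,h_*]$ such that
\begin{itemize}
\item[(R4)] $|v_i(h_n)|\le\frac12\varepsilon_n$ for $i=0,1$.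
\end{itemize}
To see that $S_{n+1}$ holds, let $\sigma i\ne\tau j$ with $|\sigma|=|\tau|=n$. If $\sigma=\tau$, then $c_{\sigma i}-c_{\tau j}=\pm(v_1(h_n)-v_0(h_n))\in N$ by \eqref{eq:split}. If $\sigma\ne\tau$, then $c_{\sigma i}-c_{\tau j}$ is within $\varepsilon_n$ of $c_\sigma-c_\tau$ by (R4), so it lies in $N$ by (R2). This completes the recursion and proves the second half of (C).

By (R4) and (R1), for $m\ge n$,
\[
|c_{b|m}-c_{b|n}|\le\sum_{k\ge n}\tfrac12\varepsilon_k\le\sum_{k\ge n}2^{-(k-n)-1}\varepsilon_n=\varepsilon_n .
\]
Since $\varepsilon_n\le2^{-n-3}$, the sequence $(c_{b|n})_n$ is Cauchy, and (D) follows. The case $n=0$ shows that all points lie in $\{|x|\le\frac18\}$. If $b|n=b'|n$, then $|q_b-q_{b'}|\le2\varepsilon_n$, so $b\mapsto q_b$ is continuous, and $Q$ is compact as a continuous image of $2^\omega$.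

For (A), the vector $c_{b|n}-q_b$ is within $\varepsilon_{n+1}$ of $c_{b|n}-c_{b|n+1}=-v_{b(n)}(h_n)$, so (R3) at stage $n+1$ applies. For (B), let $n=|\sigma|$; then $\sigma\neq b|n$, and $c_\sigma-q_b$ is within $\varepsilon_n$ of $c_\sigma-c_{b|n}$, so (R2) applies. For the first half of (C), take $n$ with $b|n\ne b'|n$; then $q_b-q_{b'}$ is within $2\varepsilon_n$ of $c_{b|n}-c_{b'|n}$, and (R2) applies again.
\end{proof}

Let $P=\{c_\sigma:\sigma\in2^{<\omega}\}$ and $P_b^i=\{c_{b|n}:b(n)=i\}$. Since (A) places points in the interiors and (B) places them outside the closed sets, it does not matter which boundary points of $L$ and $R$ are counted. This is why one set $P$ serves for open and for closed disks.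

\begin{corollary}\label{cor:cut}
The points $c_\sigma$ are pairwise distinct. If $U_0\subseteq A_0\subseteq L$ and $U_1\subseteq A_1\subseteq R$, then
\[
P\cap(q_b+A_0)=P_b^0,\qquad P\cap(q_b+A_1)=P_b^1\qquad\text{for every branch }b .
\]
For every coloring $\chi:P\to\{0,1\}$ there is a branch $b$ such that $\chi\equiv0$ on $P_b^0$ and $\chi\equiv 1$ on $P_b^1$, and at least one of these two sets is infinite.
\end{corollary}

\begin{proof}
Let $\sigma\ne\tau$; exchanging them if necessary, assume that $\tau$ is not an initial segment of $\sigma$. There is a branch $b$ extending $\sigma$ but not $\tau$: if $\sigma$ is a proper initial segment of $\tau$, let $b$ differ from $\tau$ in position $|\sigma|$, and otherwise take any $b$ extending $\sigma$. Then $c_\sigma-q_b\in U_0\cup U_1$ by (A) and $c_\tau-q_b\in N$ by (B), so $c_\sigma\neq c_\tau$.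

By (A) and (B), the vector $c_\sigma-q_b$ lies in $U_0$, $U_1$ or $N$ according as $\sigma\in T_b^0$, $\sigma\in T_b^1$, or $\sigma$ is not an initial segment of $b$. The set $A_0$ contains $U_0$ and, being a subset of $L$, is disjoint from $U_1$ and $N$. This gives the first equality, and the second follows with the roles of $L$ and $R$ exchanged. The last statement is Lemma~\ref{lem:tree} transported by the bijection $\sigma\mapsto c_\sigma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $L=\overline B(-e)$, $R=\overline B(e)$, $v_0=-w$, $v_1=w$ and $h_*=\frac12$; condition \eqref{eq:split} is Lemma~\ref{lem:w}. By Corollary~\ref{cor:cut}, for every branch $b$,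
\begin{equation}\label{eq:disks}
P\cap B(q_b-e)=P\cap\overline B(q_b-e)=P_b^0,\qquad P\cap B(q_b+e)=P\cap\overline B(q_b+e)=P_b^1 .
\end{equation}
A partition of $\mathcal F$ or of $\overline{\mathcal F}$ into two subfamilies is a coloring $\chi:P\to\{0,1\}$. Let $b$ be the branch given by the corollary. If $P_b^0$ is infinite, then by \eqref{eq:dual} and \eqref{eq:disks} the point $q_b-e$ is covered $\omega$-fold, but by no member of color $1$. If $P_b^1$ is infinite, then $q_b+e$ is covered $\omega$-fold, but by no member of color $0$. In either case one of the subfamilies fails to cover the set of $\omega$-fold covered points.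
\end{proof}

\section{Curved convex sets and higher dimensions}\label{sec:convex}

For a general convex set the two curvatures differ and there is no central symmetry, so the two children are placed at unequal distances from the parent. We first record how an expansion of second order decides the position of points on a parabolic scale.

\begin{lemma}\label{lem:parabola}
Let $M\subseteq\mathbb R^2$ satisfy $M\cap O=\{(x,y)\in O:x\ge f(y)\}$ for an open neighborhood $O$ of the origin, where $f(y)=\frac\kappa2y^2+o(y^2)$. If $x_0>\frac\kappa2y_0^2$, then $(x_0h^2,y_0h)\in\operatorname{int}M$ for all small $h>0$. If $x_0<\frac\kappa2y_0^2$, then $(x_0h^2,y_0h)\notin M$ for all small $h>0$.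
\end{lemma}

\begin{proof}
In the first case choose $\kappa'>\kappa$ with $x_0>\frac{\kappa'}2y_0^2$ and $\eta>0$ with $f(y)\le\frac{\kappa'}2y^2$ for $|y|<\eta$. The set $\{(x,y)\in O:|y|<\eta,\ x>\frac{\kappa'}2y^2\}$ is open, lies in $M$, and contains $(x_0h^2,y_0h)$ for small $h$. In the second case $f(y_0h)=\frac\kappa2y_0^2h^2+o(h^2)>x_0h^2$ for small $h$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:convex}]
Let $A=-C$; it satisfies the same hypothesis as $C$. Choose Cartesian coordinates in which the two supporting lines of $A$ are vertical, touching $\overline A$ at its rightmost point $a_+$ and its leftmost point $a_-$. Put $L=\overline A-a_+$ and $R=\overline A-a_-$. Then $L\subseteq\{x\le0\}$ and $R\subseteq\{x\ge0\}$, so neither set meets the interior of the other, and near the origin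
\[
L=\{x\le-f(y)\},\quad R=\{x\ge g(y)\},\qquad f(y)=\tfrac\alpha2y^2+o(y^2),\quad g(y)=\tfrac\beta2y^2+o(y^2)
\]
with $\alpha,\beta>0$. We look for children at vertical distance $h$ and horizontal distance $\mu h^2$ from each other, with the parent dividing these distances:
\[
v_0(h)=\bigl(\nu h^2,-th\bigr),\qquad v_1(h)=\bigl(-(\mu-\nu)h^2,(1-t)h\bigr),\qquad v_1(h)-v_0(h)=(-\mu h^2,h).
\]
Apply Lemma~\ref{lem:parabola} to $R$ and to the mirror image of $L$ in the $y$-axis. For small $h$ it gives $-v_0(h)\in\operatorname{int}L$ if $\nu>\frac\alpha2t^2$, and $-v_1(h)\in\operatorname{int}R$ if $\mu-\nu>\frac\beta2(1-t)^2$. It gives $(-\mu h^2,h)\notin L$ if $\mu<\frac\alpha2$, and $(\mu h^2,-h)\notin R$ if $\mu<\frac\beta2$. Finally, for $\mu>0$ the sign of the first coordinate shows that $(-\mu h^2,h)\notin R$ and $(\mu h^2,-h)\notin L$. So \eqref{eq:split} holds for small $h$ provided that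
\[
\nu>\tfrac\alpha2t^2,\qquad\mu-\nu>\tfrac\beta2(1-t)^2,\qquad\mu<\tfrac12\min(\alpha,\beta).
\]
Such $\mu,\nu$ exist as soon as $\frac\alpha2t^2+\frac\beta2(1-t)^2<\frac12\min(\alpha,\beta)$, and for $t=\beta/(\alpha+\beta)$ the left side equals
\[
\frac{\alpha\beta^2+\beta\alpha^2}{2(\alpha+\beta)^2}=\frac{\alpha\beta}{2(\alpha+\beta)}<\tfrac12\min(\alpha,\beta).
\]
This strict inequality is where both curvatures have to be positive.

Let $P$ and $q_b$ be given by Proposition~\ref{prop:tree}. A convex set with nonempty interior has the same interior as its closure, so $\operatorname{int}\overline A\subseteq A\subseteq\overline A$, and Corollary~\ref{cor:cut} applies with $A_0=A-a_+$ and $A_1=A-a_-$: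
\[
P\cap\bigl((q_b-a_+)+A\bigr)=P_b^0,\qquad P\cap\bigl((q_b-a_-)+A\bigr)=P_b^1 .
\]
Let $\mathcal F=\{C+p:p\in P\}$; as $C$ is bounded, a partition of $\mathcal F$ into two parts is a coloring of $P$. By \eqref{eq:dual}, the members of $\mathcal F$ that contain $q_b-a_+$ are those with $p\in P_b^0$, and those that contain $q_b-a_-$ are those with $p\in P_b^1$. For the branch $b$ of Corollary~\ref{cor:cut}, one of these two points is covered $\omega$-fold by members of a single color.

Now let $C$ be a convex body, that is, a compact convex set with nonempty interior, and let $\partial C$ be a $C^2$ curve. The Gauss map $\partial C\to S^1$, which sends a point to the outer unit normal, is $C^1$, and its derivative vanishes exactly at the points of curvature zero. Sard's theorem, for a $C^1$ map between curves, says that the image $\Sigma$ of the set where the derivative vanishes has measure zero. Then $\Sigma\cup(-\Sigma)$ has measure zero, so there is $u\in S^1$ with $u\notin\Sigma$ and $-u\notin\Sigma$. At every boundary point with normal $\pm u$ the curvature is nonzero, hence positive by convexity. The supporting line with outer normal $u$ meets $C$ in a segment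 consisting of boundary points with normal $u$; if the segment had positive length, the curvature would vanish inside it. So the line touches $C$ in one point, and the same holds for $-u$. Near each of the two points $C$ is the region on one side of the graph of a $C^2$ function $f$ with $f(0)=f'(0)=0$ and $f''(0)>0$, and Taylor's formula gives the expansion.
\end{proof}

The curvature hypothesis cannot simply be dropped, since for the square every family of translates is $\omega$-decomposable over its $\omega$-fold covered set.

\begin{proof}[Proof of Theorem~\ref{thm:dim}]
Let $d=1$ and let $P\subseteq\mathbb R$ be the set of centers. Color $P$ as in Proposition~\ref{prop:line}, and let $\mathcal F_n$ consist of the members whose center has color $n$. If $x\in(\mathcal F)_\omega$, then the open (respectively closed) interval of radius $1$ about $x$ contains infinitely many centers, hence centers of all colors, so $x$ is covered by every $\mathcal F_n$.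

Let $d\ge2$ and take the centers $P\times\{0\}^{d-2}$ with $P$ as in the proof of Theorem~\ref{thm:main}. The distance from $(q_b\pm e,0,\dots,0)$ to $(p,0,\dots,0)$ is $|q_b\pm e-p|$, so \eqref{eq:disks} describes the balls that contain these points, and the last paragraph of that proof applies without change.
\end{proof}

\section{Closed disks covering the whole plane}\label{sec:plane}

Return to the disks $L=\overline B(-e)$, $R=\overline B(e)$ with $v_0=-w$, $v_1=w$, so that a vector $v$ lies in $N$ if and only if $|v+e|>1$ and $|v-e|>1$. For $Q\subseteq\mathbb R^2$ put
\[
K(Q)=(Q-e)\cup(Q+e),\qquad Z(Q)=\bigcup_{k\in K(Q)}\overline B(k).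
\]
With $Q=\{q_b\}$, the proof of Theorem~\ref{thm:main} looks only at the disks $\overline B(k)$ with $k\in K=K(Q)$. To prove Theorem~\ref{thm:closed} we add centers to $P$ until every closed unit disk contains infinitely many of them, without spoiling \eqref{eq:disks} where it is needed. Two kinds of disks require attention.

A disk $\overline B(x)$ with $x\notin K$ can be supplied by centers outside $Z(Q)$, which cost nothing, provided that $B(x)$ is not contained in $Z(Q)$. This is the escape property studied in Sections~\ref{sub:escape} and~\ref{sub:limit}.

A disk $\overline B(k)$ with $k\in K$ contains only finitely many points of $P$ if $k=q_b+e$ with $b$ eventually $0$, or $k=q_b-e$ with $b$ eventually $1$. The coloring argument never needs these countably many disks, since the other disk of the pair contains infinitely many points of $P$. So we may add centers to such a disk, provided that they lie in no other $\overline B(k')$, $k'\in K$. Such private points must lie on the boundary circle: $k$ is a limit of other points $k'\in K$, so every point of the open disk $B(k)$ lies in some other $B(k')$. This is where closedness is used, as it must be in view of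 Theorem~\ref{thm:open}. Private points are found in Section~\ref{sub:private}.

\subsection{The escape property}\label{sub:escape}

A compact set $Q$ has the \emph{escape property} if for every $x\notin K(Q)$ there is a point $z$ with $|z-x|<1$ and $|z-k|>1$ for all $k\in K(Q)$; we call $z$ an \emph{escape point} for $x$. The property is a genuine restriction. If three points of $K(Q)$ form an equilateral triangle with center $x$ and circumradius $\delta\le1$, then for each unit vector $u$ one of them, $k$, has $u\cdot(k-x)\ge\delta/2$; the convex function $t\mapsto|x+tu-k|^2$ is at most $1$ at $t=0$ and at $t=1$, hence on $[0,1]$, and $x$ has no escape point.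

\begin{lemma}\label{lem:start}
The set $\{0\}$ has the escape property.
\end{lemma}

\begin{proof}
Here $K=\{e,-e\}$. Let $x\ne\pm e$. If $|x-e|>1$ and $|x+e|>1$, take $z=x$. Otherwise, after a reflection, $0<d\le1$ for $d=|x-e|$. We move from $e$ in roughly the direction of $x$ until just outside $\overline B(e)$. The unit vector $u=(x-e)/d$ has $u\cdot(x-e)=d>d^2/2$, so there is a unit vector $u'\ne-e$ near $u$ with $u'\cdot(x-e)>d^2/2$. For $z_0=e+u'$ we have
\[
|z_0-x|^2=1-2u'\cdot(x-e)+d^2<1,\qquad|z_0+e|^2=5+4u'\cdot e>1 .
\]
Both inequalities remain true for $z=e+(1+\delta)u'$ with small $\delta>0$, and $|z-e|=1+\delta>1$.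
\end{proof}

The main step is that passing to the next level of the tree preserves the property.

\begin{lemma}\label{lem:split}
Let $Q\subseteq\{|x|<\frac14\}$ be finite with $q-q'\in N$ for distinct $q,q'\in Q$, and suppose that $Q$ has the escape property. Then $Q^h=\{q\pm w(h):q\in Q\}$ has the escape property for all sufficiently small $h>0$.
\end{lemma}

\begin{proof}
Suppose not. Then there are $h_j\to0$ and points $x_j\notin K(Q^{h_j})$ that have no escape point for $Q^{h_j}$.

\emph{Step 1: the points $x_j$ approach $K(Q)$.} Since $x_j$ is not an escape point for itself, it is within distance $1$ of $K(Q^{h_j})$, so $(x_j)$ is bounded, and we may assume $x_j\to x$. If $x\notin K(Q)$, let $z$ be an escape point for $x$ and $Q$. The finitely many strict inequalities $|z-x|<1$, $|z-k|>1$ survive small changes of $x$ and $k$, and each point of $K(Q^{h_j})$ is within $|w(h_j)|$ of $K(Q)$. So $z$ is an escape point for $x_j$ and $Q^{h_j}$ when $j$ is large, a contradiction. Hence $x\in K(Q)$.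

The reflection $p\mapsto-p$ preserves the hypotheses, since $N=-N$, $K(-Q)=-K(Q)$ and $(-Q)^h=-(Q^h)$. So we may assume $x=q-e$ with $q\in Q$. Translating by $-q$, we have $0\in Q\subseteq\{|x|<\frac12\}$ and $x_j=-e+\xi_j$ with $\xi_j\to0$ and $\xi_j\neq\pm w(h_j)$.

\emph{Step 2: two windows.} We have little control over how much of $B(x_j)$ is covered by the disks coming from the other points of $Q$, but they stay away from the leftmost point $-2e$ and the rightmost point $0$ of $\overline B(-e)$. Indeed, for $q'\in Q\setminus\{0\}$ we have $|q'\pm e|>1$, which says $|0-(q'\pm e)|>1$ and $|{-2e}-(q'-e)|>1$; and $|{-2e}-(q'+e)|=|q'+3e|>1$ for all $q'\in Q$. By continuity there is $\rho>0$ such that for all large $j$, with $w=w(h_j)$: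
\begin{itemize}
\item[(W1)] if $|z+2e|<\rho$, then $|z-k|>1$ for all $k\in K(Q^{h_j})\setminus\{-e\pm w\}$;
\item[(W2)] if $|z|<\rho$, then $|z-k|>1$ for all $k\in K(Q^{h_j})\setminus\{-e\pm w,\ e\pm w\}$.
\end{itemize}
In the left window an escape point has to avoid two disks; in the right window it has to avoid four, and so it must lie in a cusp.

\emph{Step 3: horizontal sections.} Let $\varphi(v)=1-\sqrt{1-v^2}$ for $|v|<1$. This function is even, it is strictly convex because $\varphi''(v)=(1-v^2)^{-3/2}>0$, and $v^2/2\le\varphi(v)\le v^2$ because $\varphi(v)=v^2/(1+\sqrt{1-v^2})$. For $p=(p_1,p_2)$ and $|p_2-s|<1$ put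
\[
\ell_s(p)=p_1+\varphi(p_2-s),\qquad r_s(p)=p_1-\varphi(p_2-s).
\]
The horizontal line at height $s$ meets $B(-e+p)$ in the interval with first coordinates $(\ell_s(p)-2,\ r_s(p))$ and $B(e+p)$ in the interval $(\ell_s(p),\ r_s(p)+2)$; it meets the closed disks in the corresponding closed intervals.

Fix $S\in(0,\frac18]$ with $S+5S^2<\rho$, and fix $j$ so large that (W1), (W2) hold and $h=h_j$, $\xi=\xi_j=(\xi_1,\xi_2)$ satisfy $h<S$, $\lambda h^2\le S^2$ and $|\xi|\le S^2<S$. For $|s|\le S$ and $p\in\{\xi,w,-w\}$ we have $|p_1|\le S^2$ and $|p_2-s|\le2S$, so $|\ell_s(p)|,|r_s(p)|\le S^2+4S^2=5S^2<\frac12$. Consider, for $|s|\le S$, the conditions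
\begin{itemize}
\item[(i)] $\ell_s(\xi)<\min\{\ell_s(w),\ell_s(-w)\}$,
\item[(ii)] $\max\{r_s(w),r_s(-w)\}<\min\{r_s(\xi),\ell_s(w),\ell_s(-w)\}$.
\end{itemize}
If one of them holds, choose $\zeta$ strictly between its two sides, so that $|\zeta|\le5S^2$. In case (i) let $z=(\zeta-2,s)$. Then $\ell_s(\xi)-2<\zeta-2<r_s(\xi)$, so $z\in B(x_j)$; the point $z$ lies to the left of $\overline B(-e\pm w)$; and $|z+2e|\le5S^2+S<\rho$. In case (ii) let $z=(\zeta,s)$. Then $\ell_s(\xi)-2<\zeta<r_s(\xi)$, so $z\in B(x_j)$; the point $z$ lies to the right of $\overline B(-e\pm w)$ and to the left of $\overline B(e\pm w)$; and $|z|<\rho$. By (W1) or (W2), $z$ is an escape point for $x_j$, a contradiction. It remains to show that for every $\xi\neq\pm w$ one of (i), (ii) holds for some $|s|\le S$.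

\emph{Step 4: choice of the height $s$.} We have
\begin{align*}
\ell_s(w)&=-\lambda h^2+\varphi(h-s),&\ell_s(-w)&=\lambda h^2+\varphi(h+s),\\
r_s(w)&=-\lambda h^2-\varphi(h-s),&r_s(-w)&=\lambda h^2-\varphi(h+s).
\end{align*}
Let $\theta(s)=\varphi(h+s)-\varphi(h-s)$ for $|s|\le S$. It is odd, and it is strictly increasing because $\theta'(s)=\varphi'(s+h)-\varphi'(s-h)>0$. It decides which of the two disks sticks out at height $s$:
\begin{equation}\label{eq:theta}
\ell_s(-w)-\ell_s(w)=2\lambda h^2+\theta(s),\qquad r_s(-w)-r_s(w)=2\lambda h^2-\theta(s).
\end{equation}
Since $\theta(0)=0$ and $\theta(h)=\varphi(2h)\ge2h^2>2\lambda h^2$, there is $s_0\in(0,h)$ with $\theta(s_0)=2\lambda h^2$. By \eqref{eq:theta} the circles about $-e+w$ and $-e-w$ cross at height $-s_0$ on the left and at height $s_0$ on the right. If $\xi$ lies between $w$ and $-w$ in height, we escape near one of these crossings; otherwise we go far up or far down, where only one of the two disks matters.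

\emph{Case 1: $|\xi_2|<h$.} Put $m=\frac12\bigl(\varphi(h+s_0)+\varphi(h-s_0)\bigr)$. From $\theta(s_0)=2\lambda h^2$ we get $m=\lambda h^2+\varphi(h-s_0)=-\lambda h^2+\varphi(h+s_0)$, and therefore $\ell_{-s_0}(\pm w)=m$ and $r_{s_0}(\pm w)=-m$. The right crossing is not covered by the disks about $e\pm w$: since $s_0<h$ we have $\varphi(h-s_0)>0$, so $\ell_{s_0}(w)=-\lambda h^2+\varphi(h-s_0)>-\lambda h^2-\varphi(h-s_0)=-m$, and $\ell_{s_0}(-w)>0>-m$. Suppose that (i) fails for $s=-s_0$ and (ii) fails for $s=s_0$. Then $\xi_1+\varphi(\xi_2+s_0)\ge m$ and $\xi_1-\varphi(\xi_2-s_0)\le-m$. Subtracting, $\psi(\xi_2)\ge2m=\psi(h)$, where $\psi(v)=\varphi(v+s_0)+\varphi(v-s_0)$. But $\psi$ is even and strictly convex on $[-h,h]$, and $\xi_2$ lies strictly between $-h$ and $h$, so $\psi(\xi_2)<\psi(h)$, a contradiction.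

\emph{Case 2: $\xi_2\ge h$.} Take $s=S$. Since $S>s_0$ we have $\theta(S)>2\lambda h^2$, so by \eqref{eq:theta} the minimum of $\ell_S(\pm w)$ and the maximum of $r_S(\pm w)$ are both attained at $w$; also $r_S(w)<\ell_S(w)$ because $h\ne S$. Thus (i) says $\ell_S(\xi)<\ell_S(w)$ and (ii) says $r_S(w)<r_S(\xi)$. Let $\delta=\varphi(S-h)-\varphi(S-\xi_2)$. As $0<S-\xi_2\le S-h$, we have $\delta\ge0$ with equality only if $\xi_2=h$. Now (i) is equivalent to $\xi_1+\lambda h^2<\delta$ and (ii) to $\xi_1+\lambda h^2>-\delta$. If both fail, then $\delta\le\xi_1+\lambda h^2\le-\delta$, so $\delta=0$ and $\xi=(-\lambda h^2,h)=w$, which is excluded.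

\emph{Case 3: $\xi_2\le-h$.} Take $s=-S$. Now $\theta(-S)<-2\lambda h^2$, so the minimum of $\ell_{-S}(\pm w)$ and the maximum of $r_{-S}(\pm w)$ are attained at $-w$, where $\ell_{-S}(-w)=\lambda h^2+\varphi(S-h)$ and $r_{-S}(-w)=\lambda h^2-\varphi(S-h)<\ell_{-S}(-w)$. Let $\delta=\varphi(S-h)-\varphi(S-|\xi_2|)\ge0$, with equality only if $\xi_2=-h$. Since $\varphi(\xi_2+S)=\varphi(S-|\xi_2|)$, condition (i) is equivalent to $\xi_1-\lambda h^2<\delta$ and (ii) to $\xi_1-\lambda h^2>-\delta$. Both fail only if $\delta=0$ and $\xi=(\lambda h^2,-h)=-w$, which is excluded.
\end{proof}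

\subsection{The escape property in the limit}\label{sub:limit}

Let $Q_n=\{c_\sigma:|\sigma|=n\}$ and $K_n=K(Q_n)$, so that $Q_0=\{0\}$ and $Q_{n+1}=Q_n^{h_n}$. The escape property of each $Q_n$ does not pass to the limit by itself, because the escape points for a given $x$ may change with $n$ and approach the disks. We therefore fix finitely many escape points at each stage and make the later tolerances so small that these points remain valid. Run the recursion of Proposition~\ref{prop:tree} with the following additional requirements, each of which only asks that $\varepsilon_n$ or $h_n$ be small.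

Suppose that $Q_n$ has the escape property, as $Q_0$ does by Lemma~\ref{lem:start}. The compact set
\[
\Gamma_n=\{x:\ |x|\le5,\ \operatorname{dist}(x,K_n)\ge2^{-n}\}
\]
is covered by the open disks $B(z)$ with $|z-k|>1$ for all $k\in K_n$, hence by the disks $B(z)$, $z\in\Phi_n$, for a finite set $\Phi_n$ of such points. We require:
\begin{itemize}
\item[(R5)] $|z-k|>1+\varepsilon_n$ for all $z\in\Phi_n$ and $k\in K_n$;
\item[(R6)] $\varepsilon_n<h_{n-1}$ if $n\ge1$;
\item[(R7)] $Q_{n+1}=Q_n^{h_n}$ has the escape property.
\end{itemize}
Requirement (R7) can be met by Lemma~\ref{lem:split}, whose hypotheses hold by (C) and because $Q_n\subseteq\{|x|\le\frac18\}$. From now on $Q=\{q_b:b\in2^\omega\}$ and $K=K(Q)$ come from this refined construction; $K$ is compact.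

\begin{lemma}\label{lem:limit}
The set $Q$ has the escape property.
\end{lemma}

\begin{proof}
Let $x\notin K$. If $|x|>5$, take $z=x$, since $K\subseteq\{|x|\le\frac98\}$. Otherwise let $d=\operatorname{dist}(x,K)>0$ and choose $n$ with $2^{-n}+\varepsilon_n<d$. By (D) every point of $K_n$ is within $\varepsilon_n$ of $K$, so $\operatorname{dist}(x,K_n)\ge d-\varepsilon_n>2^{-n}$. Thus $x\in\Gamma_n$, and $x\in B(z)$ for some $z\in\Phi_n$. Again by (D), every $k'\in K$ is within $\varepsilon_n$ of some $k\in K_n$, so $|z-k'|\ge|z-k|-\varepsilon_n>1$ by (R5).
\end{proof}

\subsection{Private points on the boundary circles}\label{sub:private}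

Two more features of $Q$ are needed. Write $b<_{\mathrm{lex}}b'$ if $b(n)=0$ and $b'(n)=1$ at the first position $n$ where $b$ and $b'$ differ. Then
\begin{equation}\label{eq:order}
b<_{\mathrm{lex}}b'\ \Longrightarrow\ q_b\text{ has strictly smaller second coordinate than }q_{b'} .
\end{equation}
Indeed $c_{b'|n+1}-c_{b|n+1}=2w(h_n)$ has second coordinate $2h_n$, and by (D) and (R6) the vector $q_{b'}-q_b$ differs from it by at most $2\varepsilon_{n+1}<2h_n$. In particular $b\mapsto q_b$ is injective. Second, $q_b=\sum_n(2b(n)-1)\,w(h_n)$, so the branch $\bar b$ defined by $\bar b(n)=1-b(n)$ has $q_{\bar b}=-q_b$, and $K=-K$.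

If $b$ is eventually $0$, then by \eqref{eq:order} all points of $Q$ whose branches are close to $b$ lie above $q_b$. So we look for private points of $\overline B(q_b+e)$ on its boundary just below the point of tangency $q_b$.

\begin{lemma}\label{lem:private}
If $b$ is eventually $0$, there is a countably infinite set $E_b\subseteq\partial B(q_b+e)$ disjoint from $\overline B(k)$ for every $k\in K\setminus\{q_b+e\}$. If $b$ is eventually $1$, there is a countably infinite set $E_b\subseteq\partial B(q_b-e)$ disjoint from $\overline B(k)$ for every $k\in K\setminus\{q_b-e\}$.
\end{lemma}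

\begin{proof}
Let $b=\sigma000\cdots$ with $|\sigma|=n$, and $q=q_b$. For $t\in(0,\frac\pi2)$ let $g_t=q+e-(\cos t,\sin t)$; these are distinct points of $\partial B(q+e)$, and $g_t\to q$ as $t\to0$. We show that for all small $t$ we have $|g_t-k|>1$ for every $k\in K\setminus\{q+e\}$; then $E_b$ is any sequence of such $g_t$. There are three kinds of $k$.

Let $k=q-e$. Then $|g_t-k|^2=|2e-(\cos t,\sin t)|^2=5-4\cos t>1$.

Let $k=q'\pm e$ with $q'=q_{b'}$, $b'\neq b$ and $b'|n=\sigma$. These points accumulate at $q\pm e$, so no continuity argument is available, and we prove the inequality for all $t$ at once. Write $q'=q+(u,v)$. Since $b<_{\mathrm{lex}}b'$, we have $v>0$ by \eqref{eq:order}. Also $|u|\le\frac14$, and (C) gives $|(u,v)\pm e|^2>1$, that is, $u^2+v^2\pm2u>0$. Now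
\[
|g_t-(q'+e)|^2=|(\cos t,\sin t)+(u,v)|^2=1+2u\cos t+u^2+v^2+2v\sin t .
\]
Here $2v\sin t>0$. If $u\ge0$, then $2u\cos t+u^2+v^2>0$, and if $u<0$, then $2u\cos t+u^2+v^2\ge2u+u^2+v^2>0$. So the expression exceeds $1$. Further, since $2-\cos t-u\ge1-u>0$ and $\sin t+v>v>0$,
\[
|g_t-(q'-e)|^2=(2-\cos t-u)^2+(\sin t+v)^2\ge(1-u)^2+v^2=1+(u^2+v^2-2u)>1 .
\]

Let $k=q_{b'}\pm e$ with $b'|n\neq\sigma$. The branches $b'$ with $b'|n\ne\sigma$ form a closed subset of $2^\omega$, so these $k$ form a compact set $M$, possibly empty. By (C), $|q-k|>1$ for every $k\in M$, so $\operatorname{dist}(q,M)>1$, and hence $\operatorname{dist}(g_t,M)>1$ for small $t$.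

If $b$ is eventually $1$, then $\bar b$ is eventually $0$, and we put $E_b=-E_{\bar b}$. The reflection $p\mapsto-p$ maps $K$ onto itself and $q_{\bar b}+e$ to $q_b-e$, so $E_b$ has the required properties.
\end{proof}

\subsection{The covering}

\begin{proof}[Proof of Theorem~\ref{thm:closed}]
The set $Z=Z(Q)=\{z:\operatorname{dist}(z,K)\le1\}$ is closed because $K$ is compact. Let $Y$ be a countable dense subset of the open set $\mathbb R^2\setminus Z$, let $E$ be the union of the countably many sets $E_b$ with $b$ eventually constant, and put
\[
P^*=P\cup E\cup Y,\qquad\mathcal F=\{\overline D+p:p\in P^*\}.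
\]
We first determine the centers in the disks $\overline B(k)$, $k\in K$. These disks lie in $Z$ and so contain no point of $Y$. Their points of $P$ are given by \eqref{eq:disks}. The points $q_b-e$ and $q_{b'}+e$ are never equal, and $b\mapsto q_b$ is injective, so by Lemma~\ref{lem:private} the disk $\overline B(q_b-e)$ meets $E_{b'}$ only if $b'=b$ is eventually $1$, and $\overline B(q_b+e)$ meets $E_{b'}$ only if $b'=b$ is eventually $0$. Therefore
\[
\overline B(q_b-e)\cap P^*=\begin{cases}P_b^0\cup E_b&\text{if $b$ is eventually $1$,}\\P_b^0&\text{otherwise,}\end{cases}
\qquad
\overline B(q_b+e)\cap P^*=\begin{cases}P_b^1\cup E_b&\text{if $b$ is eventually $0$,}\\P_b^1&\text{otherwise.}\end{cases}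
\]

Every point $x$ is covered infinitely often, that is, $\overline B(x)\cap P^*$ is infinite. If $x\notin K$, then by Lemma~\ref{lem:limit} the open set $B(x)\setminus Z$ is nonempty, so it contains infinitely many points of $Y$. If $x=q_b-e$, then either $b$ is eventually $1$ and $E_b$ is infinite, or $b$ has infinitely many zeros and $P_b^0$ is infinite. If $x=q_b+e$, then either $b$ is eventually $0$ and $E_b$ is infinite, or $b$ has infinitely many ones and $P_b^1$ is infinite.

Finally, let $\chi:P^*\to\{0,1\}$ be a coloring, and let $b$ be the branch that Corollary~\ref{cor:cut} gives for its restriction to $P$. If $b$ is not eventually $1$, then $\overline B(q_b-e)\cap P^*=P_b^0$ has color $0$ only, so $q_b-e\in K$ is covered by no member of color $1$. If $b$ is eventually $1$, then it is not eventually $0$, so $\overline B(q_b+e)\cap P^*=P_b^1$ has color $1$ only, and $q_b+e\in K$ is covered by no member of color $0$. Thus $\mathcal F$ cannot be partitioned into two coverings of $K$, and hence not into two coverings of $\mathbb R^2$.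
\end{proof}

\begin{thebibliography}{1}

\bibitem{omega}
\emph{Decomposing $\omega$-fold coverings},
\texttt{https://www.etd.ceu.edu/2013/vizer\_mate.pdf}.

\end{thebibliography}
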